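# Evaluating a decision tree with exclusive reads

Throughout, $\log$ is the logarithm to base 2, and $\Theta,O,\Omega$ hide absolute constants, uniformly over all $m,h\ge1$.

## 1. The guess $2^m+\log h$, tested on small trees

A PRAM consists of synchronously operating processors that communicate through shared memory cells. We use the standard conventions for PRAM lower bounds, as in Cook–Dwork–Reischuk. The numbers of processors and of shared cells are unrestricted (a *general* PRAM), and cells and local memories may hold words of unbounded size. In each step a processor may read one shared cell, perform arbitrary local computation, and write one shared cell. Initially each input bit is stored in its own shared cell, and at the end the output must be in a designated shared cell.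

In a CREW PRAM several processors may read the same cell in one step, but concurrent writes to a cell are forbidden. In an EREW PRAM neither concurrent reads nor concurrent writes of the same cell are allowed. An EROW PRAM is an EREW PRAM in which each cell has a fixed owner processor, and only the owner may ever write the cell. The complexity of a function on a model is the number of steps needed in the worst case over all inputs.

**Definition (the function $F_{m,h}$, Fich–Wigderson).** The input has $m(2^h-1)+2^m$ bits. They describe a complete binary tree with $2^h-1$ nodes (height $h-1$), numbered in heap order: the root is node $1$, and node $i$ has children $2i$ and $2i+1$. The first $m(2^h-1)$ bits are split into consecutive blocks of $m$ bits; the $j$-th block, read as a number in $\{0,\dots,2^m-1\}$, is the label of node $j$ and names one of the variables $x_0,\dots,x_{2^m-1}$. The last $2^m$ bits are the values of these variables. Start at the root. At an internal node labeled $x_k$, go left if $x_k=0$ and right if $x_k=1$. At the leaf reached, output the value of the variable that labels it. This value is $F_{m,h}$.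

For example, take $m=1$, $h=2$, labels $1,0,1$ for nodes $1,2,3$, and $x_0=1$, $x_1=0$. The root asks for $x_1=0$, so we go left to node $2$, whose label names $x_0=1$. The output is $1$.

Fich–Wigderson show that the CREW complexity of $F_{m,h}$ is $\Theta(\log m+\log h)$, and that $F_{m,h}$ can be solved on an EROW PRAM, hence on an EREW PRAM, in $O(2^m+\log h)$ steps. "Some Topics in Parallel Computation and Branching Programs" (https://www.cs.washington.edu/tr/1995/08/UW-CSE-95-08-02.pdf) asks for the exact complexity on general EREW PRAMs: a tight bound on the number of steps as a function of $m$ and $h$, uniform over all $m,h\ge1$.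

The first guess is that the EREW machine is optimal, so that the answer is $\Theta(2^m+\log h)$. Every node needs its variable, there are only $2^m$ variables, and exclusive reading seems to force us to treat the variables one by one. Let us test this.

For $m=1$ the guess says $\Theta(\log h)$. The upper bound is the one just quoted, and a lower bound $\Omega(\log h)$ will be proved in Section 5. So the guess is right here.

For $h=1$ the tree is a single leaf and $F_{m,1}=x_\lambda$, where $\lambda$ is its label. One assembles the $m$ bits of $\lambda$ in one cell with a binary tree of processors, in $O(1+\log m)$ steps, and one processor then reads $\lambda$ and $x_\lambda$. The guess $2^m$ is far off.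

For $h=2$, after assembling the labels, one processor reads the root's label, its variable, the label of the child, and the variable of the child: four reads. In general a single walking processor makes $2h$ reads. So the guess should at least be corrected to $\min\{2^m+\log h,\ \log m+h\}$.

The corrected guess is wrong as well. Suppose $m=\sqrt h$, say $m=10$ and $h=100$. Then $2^m+\log h$ exceeds $1000$ and $h$ is $100$. But all variable values can be packed into one word in $O(m)$ steps, and the labels of the top ten levels of every subtree can be packed into one word in $O(\sqrt h)$ steps. A single processor that knows the values can then descend ten levels per read. The order of the cost is $m+\sqrt h=20$.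

The result of this lecture is that these three machines are all there is: the answer is the minimum of their costs.

## 2. Three owner-write machines

**Proposition 1.** On an EROW PRAM, $F_{m,h}$ can be computed in $O\bigl(1+\log m+\log h+\min\{2^m,\ m+\sqrt h,\ h\}\bigr)$ steps.

**Step 1 (preparation: one label, one cell).** The $m$ cells of a node's label are the leaves of a binary tree of depth $\lceil\log m\rceil$. Each internal vertex of that tree has a processor that owns a cell. Level by level, the processor reads the two cells below it and writes the concatenation into its own cell. No cell is read by two processors. This takes $O(1+\log m)$ steps for all nodes in parallel. Each of the three machines starts this way.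

**Step 2 (the walking processor: cost $1+\log m+h$).** One processor alternately reads a label and the variable that it names, from the root to a leaf. These are $2h$ reads.

**Step 3 (packing: cost $1+\log m+m+\sqrt h$).** Collect all $2^m$ values in one word $X$ by a binary tree of depth $m$, in $O(m+1)$ steps. Put $g=\lceil\sqrt h\rceil$. Each node $v$ has a cell $I_v$, owned by a processor of $v$ and initially holding the label of $v$. There are $g-1$ rounds. In each round the processor of an internal node $v$ reads $I_{2v}$, then $I_{2v+1}$, and then writes the word that combines these with the label of $v$ into $I_v$; these three actions are put in separate steps. The cell $I_w$ is read only by the processor of the parent of $w$. By induction, after $k$ rounds $I_v$ holds the labels of the top $k+1$ levels of the subtree of $v$ (or of the whole subtree, if it is shorter), so at the end it holds the top $g$ levels. Then one processor reads $X$ and $I_{root}$, evaluates $g$ levels locally, reads $I$ of the node reached, and so on. It reads $\lceil h/g\rceil\le\sqrt h+1$ of the cells $I_v$.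

**Step 4 (all assignments at once: cost $2^m+\log h$; Fich–Wigderson).** Make $2^{2^m}$ copies of all labels by repeated doubling. If $n$ processors know a word, each writes it into a cell of its own, and each of $n$ new processors reads one of these cells; so the number of copies doubles in $O(1)$ steps, and $O(2^m)$ steps suffice. Use one copy of the tree per assignment $\alpha\in\{0,1\}^{2^m}$. In copy $\alpha$ each internal node $v$ computes its child $S_v$ under $\alpha$ and stores it in a cell of its own. Then do pointer doubling: $v$ replaces $S_v$ by $S_{S_v}$, and stops when $S_v$ is a leaf. In stage $r=0,1,\dots$, if $S_v$ is not a leaf, it lies exactly $2^r$ levels below $v$. A node has only one ancestor $2^r$ levels above it, so the cell of $S_v$ is read only by $v$, and reading is exclusive. After $O(1+\log h)$ stages the root of copy $\alpha$ knows the leaf reached under $\alpha$. It reads that leaf's label in its copy and writes the result $R_\alpha$. Finally one processor reads the $2^m$ variables one after another and then reads $R_x$ for the true assignment $x$. Since $\log m\le2^m$, the total is $O(2^m+\log h)$.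

Each of the three costs is $O(1+\log m+\log h)$ plus a constant times the respective term of the minimum. $\square$

## 3. The theorems, and how three lower bounds add up

**Theorem 1.** The complexity of $F_{m,h}$ on general EREW PRAMs is
$$\Theta\bigl(1+\log m+\log h+\min\{\,2^m,\; m+\sqrt h,\; h\,\}\bigr).$$
The upper bound holds already on EROW PRAMs, so the EROW complexity is the same. By regimes, the complexity is $\Theta(2^m+\log h)$ if $m\le\frac12\log h$; $\Theta(\sqrt h)$ if $\frac12\log h\le m\le\sqrt h$; $\Theta(m)$ if $\sqrt h\le m\le h$; $\Theta(h+\log m)$ if $m\ge h$.

In this and later sections "EREW machine" means an EREW PRAM with unlimited processors, cells and word size.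

**Theorem 2.** Suppose a deterministic EREW machine runs $T\ge1$ steps, never has an access conflict on any input, and is correct with probability $\ge9/10$ under each of the input distributions described in Sections 5, 6, 7. Then
$$\text{(C)}\ \ 16^T\ge 0.3\max(m,h),\qquad \text{(B)}\ \ T>\tfrac1{640}\min(m,h),\qquad \text{(A)}\ \ T>\min\{2^m/480,\sqrt{h/360}\}.$$
Each bound uses only the distribution(s) of its own section: (C) those of Section 5, (B) that of Section 6, (A) that of Section 7.

**Theorem 3.** (i) The lower bound of Theorem 1 holds for randomized EREW PRAMs (conflict-free for all inputs and coin outcomes) with error $\le1/10$, and for the expected time of zero-error ones. (ii) Bound (B) holds for a fixed, explicitly given tree. For every $s\ge80$ there is an explicit total Boolean function $G_s$ of $N=2^{\Theta(s)}$ variables with a decision tree of depth $8s$, of CREW complexity $O(\log\log N)$ and of (even randomized) EREW complexity $\Theta(\log N)$.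

**Proof of Theorem 1 from Theorem 2 and Proposition 1.** The purpose of this step is to see that (A), (B) and (C) together match the minimum of three. Put $a=\min(m,h)$, $b=\min(2^m,\sqrt h)$ and $\mu^*=\min\{2^m,m+\sqrt h,h\}$. Conversely to what one might fear, $\mu^*$ is just $a+b$ up to a factor 2. Each of $a,b$ is at most each of $2^m$, $m+\sqrt h$, $h$, so $a+b\le2\mu^*$. And $\mu^*\le a+b$: if $m\ge h$, then $\mu^*\le h=a$; if $m<h$, then $\mu^*\le\min(2^m,m+\sqrt h)\le m+\min(2^m,\sqrt h)=a+b$.

Now take a deterministic EREW machine that computes $F_{m,h}$ in $T$ steps. At least one step is needed: without steps the output cell would keep its initial content, which depends on at most one input bit, while $F_{m,h}$ depends on more than one. (When all labels are $0$, flipping $x_0$ changes $F$. When $x_0=0$, all internal labels are $0$ and $x_1=1$, flipping the last label bit of the leftmost leaf from label $0$ to label $1$ changes $F$.) So $T\ge1$. By (B), $T>a/640$; by (A), $T>b/480$; by (C), $4T\ge\log0.3+\log\max(m,h)$, so $6T\ge\max(\log m,\log h)$. Hence $T=\Omega(1+\log m+\log h+a+b)=\Omega(1+\log m+\log h+\mu^*)$. Proposition 1 gives the matching upper bound, on an EROW PRAM.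

For the regimes: if $m\le\frac12\log h$, then $2^m\le\sqrt h$, so $\mu^*=2^m$, which dominates $1+\log m$. If $\frac12\log h\le m\le\sqrt h$, all three terms are $\ge\sqrt h$ and the middle one is $\le2\sqrt h$, so $\mu^*=\Theta(\sqrt h)$, which dominates the logarithms and $1$. If $\sqrt h\le m\le h$, all three terms are $\ge m$ and the middle one is $\le2m$; also $\log h\le2\log m$. If $m\ge h$, then $\mu^*=h$. $\square$

It remains to prove Theorem 2, and then Theorem 3.

## 4. How far one bit spreads in $T$ exclusive steps

Fix a deterministic EREW machine with $T$ steps that is conflict-free on every input. *Entities* are processors and cells. Split each step into a read half-step and a write half-step, with local computation absorbed in the read half-step; times are $\tau=0,\dots,2T$. Let $e_\tau(I)$ be the state (or content) of entity $e$ after $\tau$ half-steps on input $I$. In half-step $\tau+1$ processor $p$ accesses at most one cell, denoted $acc_\tau(p;I)$, and this cell is determined by $p_\tau(I)$. In a read half-step only processors change: $p_{\tau+1}$ is a function of $p_\tau$ and the content read. In a write half-step only cells change: a written cell gets a value determined by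 the writer's state. On a fixed input and in a fixed half-step no cell is accessed by two processors. So the accessing pairs $(p,c)$ form a matching; the *partner* of an entity is the other member of its pair.

**Definition (sensitivity).** For a set $D$ of input cells let $I^D$ be $I$ with the bits in $D$ flipped. Entity $e$ is *$D$-sensitive at $I$* at time $\tau$ if $e_\tau(I)\ne e_\tau(I^D)$. Then it is also $D$-sensitive at $I^D$.

For example, a cell holding $x_0\oplus x_1$ is sensitive at every input to $\{x_0\}$ and to $\{x_1\}$, but not to $\{x_0,x_1\}$. Sensitivity is not monotone in $D$.

Put $K=16^T$.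

**Lemma 1.** For all $\tau\le2T$: (a) for all $I,D$, at most $3^\tau|D|\le K|D|$ entities are $D$-sensitive at $I$; (b) for all $I,e$ and pairwise disjoint $D_1,\dots,D_n$ such that $e$ is $D_i$-sensitive at $I$ for every $i$, we have $n\le4^\tau\le K$.

*Proof of (a).* The purpose is to bound the spread of one change. Let $P,C$ be the numbers of $D$-sensitive processors and cells. Initially $P=0$, $C=|D|$. In a read half-step, a processor that becomes $D$-sensitive had equal states on $I$ and $I^D$, so it reads the same cell on both, and this cell is $D$-sensitive. Each cell is read by at most one processor on $I$, so $P'\le P+C$. In a write half-step, a cell that becomes $D$-sensitive is written on $I$ or on $I^D$, and the writer is $D$-sensitive, because an insensitive writer writes the same value to this cell on both inputs. Each sensitive processor writes at most one cell on each of the two inputs, so $C'\le C+2P$. In both cases $P+C$ grows by a factor at most $3$.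

*Proof of (b).* The purpose is to bound how much one entity knows. Let $\sigma$ be a bound on $n$ at time $\tau$, valid for all $e,I$ and families. At $\tau=0$ we may take $\sigma=1$: a cell holding an input bit is $D_i$-sensitive only if the cell is in $D_i$.

*Read half-step.* If $p$ is $D_i$-sensitive at $I$ afterwards, then $p$ was $D_i$-sensitive, or it reads the same cell on $I$ and $I^{D_i}$ and this cell, which is determined by $I$, was $D_i$-sensitive. So $n\le2\sigma$.

*Write half-step.* Consider a cell $c$. If $c$ is written on $I$ by $p$, then $p$ is $D_i$-sensitive for every relevant $i$, since otherwise $p$ would write the same value to $c$ on $I^{D_i}$. So $n\le\sigma$. Suppose $c$ is not written on $I$. For at most $\sigma$ indices $c$ was already $D_i$-sensitive. Let $Y$ be the set of the other indices and $n'=|Y|$. For $i\in Y$ the cell $c$ is written on $I^{D_i}$ by some $p_i$. As $p_i$ does not write $c$ on $I$, it is $D_i$-sensitive at $I$; hence each processor equals $p_i$ for at most $\sigma$ indices $i\in Y$. If $p_i\ne p_j$, they do not both write $c$ on $I^{D_i\cup D_j}$. So $p_i$ is $D_j$-sensitive at $I^{D_i}$, or $p_j$ is $D_i$-sensitive at $I^{D_j}$. For fixed $i$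 the processor $p_i$ is $D_j$-sensitive at $I^{D_i}$ for at most $\sigma$ indices $j$, so there are at most $n'\sigma$ unordered pairs with $p_i\ne p_j$. There are at least $n'(n'-\sigma)/2$ such pairs. So $n'\le3\sigma$, and in total $n\le4\sigma$. $\square$

Part (a) is where exclusive reading enters. If $N$ processors were allowed to read the same input cell in the first step, there would be $N+1$ entities sensitive to that cell.

**Definition (cubes and dependence).** For disjoint sets $t_1,\dots,t_r$ of input cells (*toggles*) and an input $I$, the *cube* at $I$ consists of the inputs obtained by flipping some of the toggles; these inputs are its *corners*. Entity $e$ *depends on* $t_i$ on the cube if it is $t_i$-sensitive at some corner.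

**Lemma 2.** On a cube let $Dep$ be the set of toggles on which $e$ depends. Join $t,t'\in Dep$ if $e$ is sensitive to both at a common corner. This graph is connected. In particular, if $|Dep|\ge2$, each $t\in Dep$ has a neighbor.

For example, let $e$ hold "if $x$ then $y$ else $z$". It is never sensitive to $y$ and $z$ at the same corner. At $x=1,y=0,z=1$ it is sensitive to $x$ and $y$; at $x=0,y=0,z=1$ to $x$ and $z$. The graph is the path $y-x-z$: connected but not complete.

*Proof.* Suppose $Dep=A\sqcup B$ with both parts nonempty and no edges between them. Let $X_A$ be the set of corners where $e$ is sensitive to some toggle of $A$, and $X_B$ likewise. Both are nonempty, and $X_A\cap X_B=\emptyset$ since there are no edges. Let $x\in X_A$ via $t\in A$, and let $t'\in B$. Then $x$ and $x^t$ are in $X_A$, so $e$ is not $t'$-sensitive at either. Hence $e(x^{t'})=e(x)\ne e(x^t)=e(x^{tt'})$, so $x^{t'}\in X_A$. Thus $X_A$ is closed under flips in $B$, and similarly $X_B$ under flips in $A$. Toggles outside $Dep$ never change $e$, so they do not affect membership in $X_A$ or $X_B$. For $x\in X_A$ and $y\in X_B$, a corner with the $A$-coordinates of $x$ and the $B$-coordinates of $y$ is reached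 from $x$ by flips outside $A$ and from $y$ by flips outside $B$. It lies in both sets, a contradiction. $\square$

## 5. Bound (C), and the ceiling on counting sensitive bits

**Step 1 (the inequality for $h$).** Let $x_0=0$, $x_1=1$, all other $x_k=0$, and let each label be uniform in $\{0,1\}$ independently (all higher label bits are $0$). Flipping the last label bit of the $q$-th node of the path leads to a different leaf with an independent label, so it changes $F$ with probability $\frac12$; if the node is the leaf, the flip changes $F$ with certainty. This flip does not change the path down to that node, so it is a measure-preserving involution, and the flipped input has the same distribution. The machine is correct on both inputs except with probability $\frac2{10}$. So for each of the $h$ path positions the output cell is sensitive to the corresponding bit with probability $\ge\frac12-\frac2{10}=0.3$. The expected number of bits to which it is sensitive is at least $0.3h$, and by Lemma 1(b) it is never more than $16^T$.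

**Step 2 (the inequality for $m$).** Let $x_0=0$ and let all internal labels be $0$, so that the leftmost leaf is reached. Let its label be uniform, all other leaf labels $0$, and $x_k$ for $k\ge1$ uniform. Flipping one of the $m$ label bits of the leftmost leaf replaces the output by a different variable. At least one of the two has a nonzero index and is uniform given the other and given the label, so $F$ changes with probability $\frac12$. The flip preserves the distribution. As before, $16^T\ge0.3m$. This proves (C). $\square$

A sensible person would now try to squeeze more out of Lemma 1(b) by a better choice of disjoint blocks. This cannot work. On a given input the evaluation looks at $h$ labels and $h$ variables, that is, at no more than $h(m+1)$ cells. A block $D$ with $F(I)\ne F(I^D)$ must contain one of them. So there are never more than $h(m+1)$ disjoint blocks to which the output is sensitive, and Lemma 1(b) can never give more than $T\ge\frac14\log(h(m+1))$. For larger bounds we must look at how the machine *combines* the information on two things, and use Lemma 1(a) along with 1(b).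

## 6. Bound (B): variables shared through masked keys

### 6.1 Two trees that are too easy

We want a tree with fixed labels whose evaluation takes $\Omega(\min(m,h))$ steps. Two natural candidates fail. If every node has its own variable, then every node can read its variable exclusively in one step and know its child, and pointer doubling as in Section 2 is exclusive; this takes $O(1+\log h)$ steps. If all nodes of one depth share one variable, there are only $h$ variables in use, and they can be collected in one word in $O(1+\log h)$ steps.

So variables should be shared by many nodes, but still look private inside a small subtree, and two nodes that are related in the tree should have variables that look unrelated. The construction below does this with an affine map over a finite field.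

### 6.2 The tree

Assume for contradiction that $640T\le\min(m,h)$. Put
$$s=80T,\quad M=2^{3s},\quad \mathbb F=GF(2^{3s}),\quad d_0=7s,\quad H=8s .$$
Nodes of depth $d$ are strings in $\{0,1\}^d$, recording the directions from the root. We use the top $H\le h$ levels. A node is *plain* if its depth is $<d_0$ and *masked* if its depth is in $[d_0,H)$. Fix an injection $\iota:[d_0,H)\times\{0,1\}^s\to\mathbb F$, where $[d_0,H)$ stands for the integers in this range; it exists as $s2^s\le2^{3s}$.

**Definition (keys).** Let $u$ be a masked node of depth $d$. Its first $6s$ bits, the *prefix*, encode $(r_0,r_1)\in\mathbb F^2$. Put $r_1'=r_1$ if $r_1\ne0$ and $r_1'=1$ otherwise, and $\psi(u)=\iota(d,\text{last }s\text{ bits of }u)$. As $d\ge7s$, the prefix and the last $s$ bits are disjoint. The *key* of $u$ is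
$$\kappa(u)=(d,\ r_0+r_1'\psi(u)).$$

To see the shape of this, take $s=1$: $\mathbb F=GF(8)$, and the only masked depth is $7$. A node of depth 7 has six bits $(r_0,r_1)$ and one last bit; say $\iota(7,0)=0$ and $\iota(7,1)=1$. The two nodes with the same prefix have keys $(7,r_0)$ and $(7,r_0+r_1')$, which are different. Each of the 8 keys occurs at $16$ of the $128$ nodes: 8 nodes with last bit $0$ (any $r_1$), and 8 with last bit $1$ (any $r_1$, with $r_0$ then determined).

Each plain node has its own variable, and each key $(d,f)$ is a variable. The label of a node names its variable; labels are fixed. These variables are independent uniform bits. Two further variables are constants $0$ and $1$, and unused variables are $0$. If $h>H$, then below a node of depth $H-1$ all labels in the left subtree name the constant $0$ and all labels in the right subtree name the constant $1$. At most $2^{7s}+s2^{3s}+2\le2^{8s}\le2^m$ variables are used. This is the input distribution of this section.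

Let $b_u$ denote the variable of node $u$ (and its value), and write $I^u,I^{uv}$ for flipping $b_u$, or $b_u$ and $b_v$. The path is $v_0$ (the root), and $v_{j+1}$ is the child of $v_j$ in direction $b_{v_j}$. By the choice of the lower labels the output is
$$G_s=b_{v_{H-1}}.$$

Variables of different depths are distinct. Hence, for a node $w$ of depth $j$,
$$\text{the event } v_j=w \text{ is invariant under flipping } b_u \text{ for any } u \text{ of depth}\ge j, \tag{1}$$
and flipping $b_w$ changes the child taken at $w$. Consequently, for a fixed node $w$ of depth $j$, a fixed set $g$ of variables of nodes of depth $\ge j$, and any $f\ge0$,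
$$\mathbb E\,\mathbf 1_{v_j=w}f(I^g)=\mathbb E\,\mathbf 1_{v_j=w}f(I). \tag{2}$$
We call this *moving the base point*. It is always applied term by term, for fixed nodes and a fixed flip, before summing over nodes. An expression such as $\mathbb E\sum_{u}f(w,u;I)$ with $w=v_r$ abbreviates $\sum_w\mathbb E\,\mathbf 1_{v_r=w}\sum_uf(w,u;I)$.

### 6.3 Four counting facts about keys

Let $u|_i$ be the ancestor of $u$ of depth $i$, and $L_d(w)$ the set of descendants of $w$ of depth $d$ ($w$ itself if $d$ is its depth). Below, $k,k_1,k'$ are keys and $d$ is a masked depth.

**(N1)** If $w$ is masked, at most one $u\in L_d(w)$ has $\kappa(u)=k$. Indeed $d-s<7s$ is at most the depth of $w$, so the first $d-s$ bits of $u$, and with them the prefix, are fixed. As $r_1'\ne0$, the key determines $\psi(u)$, and as $\iota$ is injective, this determines the last $s$ bits.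

**(N2)** If $w$ has depth $j\le d$, at most $1+2^{d-j-s}$ nodes $u\in L_d(w)$ have $\kappa(u)=k$. If $j\le d-s$, there are $2^{d-s-j}$ choices for the first $d-s$ bits, each with at most one suffix as in (N1). If $j>d-s$, the first $d-s$ bits are fixed.

**(N3)** If $d_0\le i<d$, at most $2\cdot2^{d-6s}$ nodes $u$ of depth $d$ have $\kappa(u)=k$ and $\kappa(u|_i)=k'$. Given the $d-6s$ non-prefix bits of $u$, both $\psi(u)$ and $\psi(u|_i)$ are known, and they differ since $i\ne d$ and $\iota$ is injective. The two nodes have the same prefix, so we have two linear equations with different slopes, which determine $(r_0,r_1')$. There are at most 2 prefixes for each $(r_0,r_1')$.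

**(N4)** If $d_0\le j\le d$ and $k\ne k_1$, at most $2\cdot2^{d-6s}2^{d-j}$ pairs $(u,u_1)$ of distinct nodes of depth $d$ with the same ancestor of depth $j$ have keys $(k,k_1)$. Given the non-prefix bits of $u$ and the last $d-j$ bits of $u_1$, the values $\psi(u)$ and $\psi(u_1)$ are known. They differ, since $u$ and $u_1$ differ in their last $d-j<s$ bits. The prefix is common, and we finish as in (N3).

### 6.4 Links, meetings, excess

If the output cell is to be right, it must be sensitive to $b_{v_{H-2}}$ and to $b_{v_{H-1}}$. So we follow the entities that are sensitive to two bits on the path. Fix $\tau$; sensitivity is at time $\tau$. Let $v\ne u$ lie on a common root–leaf path.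

**Definition.** $\mathrm{link}_\tau(v,u;I)$ is the number of entities sensitive at $I$ to both $b_v$ and $b_u$. $\mathrm{meet}_\tau(v,u;I)$ is the number of pairs $\pi=(p,c)$ with $acc_\tau(p;I)=c$ such that one of $p,c$ (called $e_1$) is $b_u$-sensitive at $I$ and the other ($e_2$) is $b_v$-sensitive at $I$. $\nu_{w,d}(e;I)$ is the number of $u\in L_d(w)$ such that $e$ is $b_u$-sensitive at $I$.

For example, if $p$ has read the cell of $b_u$ and is about to read the cell $c$ of $b_v$, then $(p,c)$ is a meeting of $(v,u)$. If $p$ then stores both bits, it is linked to $(v,u)$. An entity that holds $b_u\oplus b_{u'}$ for two nodes $u,u'\in L_d(w)$ with different keys, where no other node of $L_d(w)$ has one of these keys, has $\nu_{w,d}=2$. The number $(\nu-1)^+$ measures by how much an entity is sensitive to more than one node at depth $d$ below $w$.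

For $d_0\le j\le i<d<H$ put
$$\ell_\tau(j;i,d)=2^{-(d-j)}\,\mathbb E\!\!\sum_{u\in L_d(v_j)}\!\!\mathrm{link}_\tau(u|_i,u),\qquad mt_\tau(j;i,d)=2^{-(d-j)}\,\mathbb E\!\!\sum_{u\in L_d(v_j)}\!\!\mathrm{meet}_\tau(u|_i,u),$$
and for $d_0\le j<d<H$
$$co_\tau(j,d)=2^{-(d-j)}\,\mathbb E\sum_e(\nu_{v_j,d}(e)-1)^+ .$$
Meetings are considered for $\tau<2T$ only.

### 6.5 New links come from links and meetings

**Lemma 3.** $\ell_{\tau+1}(j;i,d)\le16\,\ell_\tau(j;i,d)+4\,mt_\tau(j;i,d)$.

*Proof.* Fix $w$ of depth $j$, $u\in L_d(w)$, and $v=u|_i$. Entities sensitive to both $b_u$ and $b_v$ are called linked. Let $\Lambda_\tau(I)=\mathrm{link}_\tau(v,u;I)$ and $\mathfrak m(I)=\mathrm{meet}_\tau(v,u;I)$, and let $g$ range over the four flips of subsets of $\{b_u,b_v\}$. We show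
$$\Lambda_{\tau+1}(I)\le\sum_g\bigl(4\Lambda_\tau(I^g)+\mathfrak m(I^g)\bigr). \tag{3}$$
This suffices: multiply by $\mathbf 1_{v_j=w}$, take expectations, and move the base point by (2), which is allowed as $u,v$ have depth $\ge j$; then sum over $u$ and $w$.

**Step 1 (read half-step).** Let $p$ be linked at $I$ at time $\tau+1$. For each of the two bits, $p$ or the cell $c$ that it reads on $I$ was sensitive to it at $I$. So $p$ was linked, or $c$ was linked, or $(p,c)$ is a meeting at $I$. Each cell is read by at most one processor on $I$, and linked cells stay linked. So $\Lambda_{\tau+1}(I)\le2\Lambda_\tau(I)+\mathfrak m(I)$.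

**Step 2 (write half-step).** Write $a,b$ for the two bits, and let cell $c$ be linked at $I$ at time $\tau+1$. If $c$ is written on $I$ by $p$, then $p$ is sensitive to both bits, so $p$ is linked at $I$. Otherwise, for each of $a,b$, either $c$ was sensitive to it at $I$ at time $\tau$, or $c$ is written on the flipped input by some processor; this processor does not write $c$ on $I$, so it is sensitive to that bit. There are four cases.

1. $c$ was sensitive to both bits. Then $c$ was linked at $I$.
2. $c$ was $a$-sensitive at $I$ but not $b$-sensitive. Some $b$-sensitive $p$ writes $c$ on $I^b$. If $c$ is $a$-sensitive at $I^b$, then $(p,c)$ is a meeting at $I^b$. Otherwise $c_\tau(I^{ab})=c_\tau(I^b)=c_\tau(I)\ne c_\tau(I^a)$, so $c$ is sensitive to $a$ and to $b$ at $I^a$: it is linked at $I^a$.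
3. The same with $a$ and $b$ exchanged.
4. $c$ was sensitive to neither bit. It is written by $p_a$ on $I^a$ and by $p_b$ on $I^b$. If $p_a=p_b$, this processor is linked at $I$. Otherwise they do not both write $c$ on $I^{ab}$. So $p_a$ is $b$-sensitive at $I^a$, hence linked at $I^a$; or $p_b$ is $a$-sensitive at $I^b$, hence linked at $I^b$.

Each linked processor at each corner is charged for at most three cells, those that it writes on $I,I^a,I^b$. Each linked cell at each corner is charged for itself, and each meeting for its cell. Processors do not change, so each linked processor at $I$ also counts once for itself. This gives (3). $\square$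

### 6.6 From the average node to the path node

It is easy to bound links for an *average* pair of nodes: keys are many, and Lemma 1 bounds what each key can reach. The trouble is that $\ell_\tau$ concerns the path node $v_j$, which is chosen by the input. The gap is real. Let one processor walk down the path and remember the bits it reads. After it has read $b_{v_0},\dots,b_{v_{k-1}}$ with $2\le k\le 7s$, it is linked to $(v_{k-2},v_{k-1})$. Since these variables are private, it is linked to none of the other pairs (parent, node) at this depth. So the average over the $2^{k-1}$ nodes at depth $k-1$ is $2^{-(k-1)}$, while the value at the path node is $1$. A bound for the average node alone says nothing about the path node.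

What helps is that the path node and the average node can differ only if the quantity of interest reacts to the bits $b_{v_r}$ that steer the path. And reacting to $b_{v_r}$ is again a matter of links. The next lemma makes this precise.

**Lemma 4 (averaging).** Let $\Phi_v(I)\ge0$ for the nodes $v$ of depth $j$. Then
$$\mathbb E\,\Phi_{v_j}\le2^{-j}\sum_v\mathbb E\,\Phi_v+\sum_{r<j}2^{-(j-r)}\,\tfrac12\,\mathbb E\sum_{v\in L_j(v_r)}\bigl|\Phi_v(I)-\Phi_v(I^{v_r})\bigr| .$$

*Proof.* Let $Y_r=2^{-(j-r)}\sum_{v\in L_j(v_r)}\Phi_v$. Then $Y_j=\Phi_{v_j}$, and $\mathbb E\,Y_0$ is the first term on the right. For $w$ of depth $r$ let $g_\sigma$ be the sum of $\Phi_v$ over the $v\in L_j(w)$ on side $\sigma\in\{0,1\}$ of $w$, and let $\delta=b_w(I)$. On $\{v_r=w\}$ we have $Y_{r+1}=2^{-(j-r-1)}g_\delta$ and $Y_r=2^{-(j-r)}(g_\delta+g_{1-\delta})$, so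
$$Y_{r+1}-Y_r=2^{-(j-r)}(g_\delta-g_{1-\delta}).$$
The substitution $I\mapsto I^w$ flips $\delta$ and preserves the event $v_r=w$ and the measure. So $\mathbb E\,\mathbf 1_{v_r=w}(g_\delta-g_{1-\delta})(I)=\mathbb E\,\mathbf 1_{v_r=w}(g_{1-\delta}-g_\delta)(I^w)$ with $\delta=b_w(I)$ on both sides. Averaging the two expressions,
$$\mathbb E\,\mathbf 1_{v_r=w}(g_\delta-g_{1-\delta})=\tfrac12\mathbb E\,\mathbf 1_{v_r=w}\bigl[(g_\delta(I)-g_\delta(I^w))-(g_{1-\delta}(I)-g_{1-\delta}(I^w))\bigr]\le\tfrac12\mathbb E\,\mathbf 1_{v_r=w}\!\!\sum_{v\in L_j(w)}\!|\Phi_v(I)-\Phi_v(I^w)| .$$
Sum over $w$ and $r$. $\square$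

### 6.7 The weights

We will bound $\ell_\tau(j;i,d)$ by a constant times a weight $W(j,d)$ that decays as $d$ moves down from $d_0$. Lemma 4 produces sums over $r<j$, so we want $\sum_{r<j}W(r,d)$ to be at most a constant times $W(j,d)$. We will also meet a factor $2^{-(d-i)}$ together with $W(r,i)$, and want this to be $W(r,d)$. Let $\rho=\frac43$ and $\gamma=\frac32$, so $\rho\gamma=2$, and for $d_0\le j\le d<H$
$$W(j,d)=s\,\rho^{-(d-j)}\gamma^{-(d-d_0)} .$$
Since $d-j\le d-d_0<s$, we have
$$W(j,d)\ge s2^{-(d-d_0)},\quad W(j,d)\ge s2^{-s},\quad \sum_{d_0\le r<j}W(r,d)\le3W(j,d),\quad 2^{-(d-i)}W(r,i)=W(r,d). \tag{4}$$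
The first follows from $\rho^{-(d-j)}\ge\rho^{-(d-d_0)}$ and $\rho\gamma=2$; the second from the first. For the third, $W(r,d)=(3/4)^{j-r}W(j,d)$ and $\sum_{n\ge1}(3/4)^n=3$. For the fourth, $W(r,d)=W(r,i)(\rho\gamma)^{-(d-i)}$.

If we had taken $\rho=1$, the third inequality would have a factor of up to $s$ in place of $3$. The constants per half-step below would then be of order $s=80T$, and their product over $2T$ half-steps is not outweighed by an exponential decay in $s$ when $T$ is large. This is the reason for the two-parameter weight.

Let $\mathcal L_\tau$ be the least number with $\ell_\tau(j;i,d)\le\mathcal L_\tau W(j,d)$ for all $d_0\le j\le i<d<H$. We have $\mathcal L_0=0$, since initially each entity is sensitive to at most one variable and $b_u,b_{u|_i}$ are distinct variables.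

### 6.8 The excess is controlled by links

**Lemma 5.** $co_\tau(j,d)\le(18K^2+6\mathcal L_\tau)\,W(j,d)$ for $d_0\le j<d<H$.

*Proof.* Apply Lemma 4 to $\Phi_v=2^{-(d-j)}\sum_e(\nu_{v,d}(e)-1)^+$.

**Step 1 (the average node).** We bound the first term of Lemma 4. Use $(\nu-1)^+\le\nu(\nu-1)$, which counts ordered pairs of distinct nodes $u,u_1\in L_d(v)$ to which $e$ is sensitive. Their keys are distinct by (N1). For each of the $M$ keys $k$ of depth $d$ there are $\le K$ sensitive entities (Lemma 1(a)), each sensitive to $\le K$ keys $k_1$ (Lemma 1(b)). By (N4) the term is at most
$$2^{-d}\cdot MK^2\cdot2\cdot2^{d-6s}2^{d-j}=2K^22^{d-j}/M\le2K^22^{-2s}\le2K^2W(j,d).$$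

**Step 2 (the error at level $r$ reduces to links).** Let $r<j$ and $w=v_r$. Let $s_u(e;I)=1$ if $e$ is $b_u$-sensitive at $I$, and $0$ otherwise. As $x\mapsto(x-1)^+$ is 1-Lipschitz, the error at level $r$ is at most
$$2^{-(d-r)}\,\tfrac12\,\mathbb E\sum_{u\in L_d(w)}\sum_e|s_u(e;I)-s_u(e;I^w)|.$$
If $s_u(e;I)\ne s_u(e;I^w)$, then on the 2-cube of $b_w,b_u$ at $I$ the entity $e$ depends on $b_u$ (it is sensitive at $I$ or $I^w$) and on $b_w$ (otherwise $e$ would have equal states on $I,I^w$ and on $I^u,I^{uw}$, and $s_u$ would not change). By Lemma 2 it is sensitive to both at one of the 4 corners. Moving the base point to that corner for each fixed $w,u$ and corner type, the error is at most $2^{-(d-r)}\,2\,\mathbb E\sum_u\mathrm{link}(w,u)$.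

**Step 3 (masked levels).** If $r\ge d_0$, this is $2\ell_\tau(r;r,d)\le2\mathcal L_\tau W(r,d)$. By (4) these sum to at most $6\mathcal L_\tau W(j,d)$.

**Step 4 (plain levels).** If $r<d_0$, at most $K$ entities are $b_w$-sensitive, each is sensitive to $\le K$ keys, and each key belongs to at most $1+2^{d-r-s}$ nodes of $L_d(w)$ by (N2). So the error is at most $2K^2(2^{-(d-r)}+2^{-s})$. Over the $7s$ plain levels these sum to at most
$$2K^2\bigl(2^{-(d-d_0)}+7s2^{-s}\bigr)\le16K^2W(j,d).\qquad\square$$

### 6.9 Meetings are controlled by links and excess

**Lemma 6.** $mt_\tau(j;i,d)\le(180\mathcal L_\tau+250K^3)\,W(j,d)$ for $d_0\le j\le i<d<H$.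

*Proof.* Apply Lemma 4 to $\Phi_{v'}=2^{-(d-j)}\sum_{u\in L_d(v')}\mathrm{meet}(u|_i,u)$.

**Step 1 (the average node).** For each of the $M$ keys of depth $d$ there are $\le K$ sensitive $e_1$, each with a unique partner $e_2$ on $I$, and $e_2$ is sensitive to $\le K$ keys of depth $i$. By (N3) the first term of Lemma 4 is at most $2^{-d}MK^2\cdot2\cdot2^{d-6s}=2K^2/M\le2K^2W(j,d)$.

**Step 2 (what a change at level $r$ means).** Let $r<j$ and $w=v_r$. Let $\chi_\pi(v,u;I)=1$ if $\pi$ is counted in $\mathrm{meet}(v,u;I)$ and $0$ otherwise, where $v=u|_i$. The error at level $r$ is at most $\frac12\,2^{-(d-r)}\,\mathbb E\sum_u\sum_\pi|\chi_\pi(v,u;I)-\chi_\pi(v,u;I^w)|$. By the symmetry $I\leftrightarrow I^w$, the changes from 1 to 0 and those from 0 to 1 have the same expected number. So the error is at most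
$$2^{-(d-r)}\,\mathbb E\sum_{u\in L_d(w)}\#\{\pi:\ \chi_\pi(v,u;I)=1,\ \chi_\pi(v,u;I^w)=0\}. \tag{5}$$
For such $\pi=(p,c)$ fix the roles: $e_1$ is $b_u$-sensitive at $I$, and $e_2$ is $b_v$-sensitive at $I$. Note that $\pi$ is determined by $I$ and either of its members. The variables $b_w,b_v,b_u$ are distinct, as the depths satisfy $r<i<d$.

**Step 3 (plain levels $r<d_0$: direct counting).** Put $n=1+2^{d-r-s}$. One of the following holds:

1. $p$ or $c$ is $b_w$-sensitive at $I$;
2. $e_1$ is $b_w$-sensitive at $I^u$;
3. $e_2$ is $b_w$-sensitive at $I^v$.

Otherwise $p$ still accesses $c$ on $I^w$; moreover $e_1(I^w)=e_1(I)\ne e_1(I^u)=e_1(I^{uw})$, and likewise for $e_2$ with $v$ in place of $u$, so $\chi_\pi(v,u;I^w)=1$.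

In case 1 there are $\le K$ entities that are $b_w$-sensitive at $I$; each determines $\pi$. One of the two members of $\pi$ is $e_1$, and it is sensitive to $\le K$ keys of depth $d$. By (N2) there are at most $2K^2n$ pairs $(u,\pi)$.

In case 2, $e_1$ is also $b_u$-sensitive at $I^u$. As $e_1$ determines $\pi$, for fixed $w,u$ the number of these $\pi$ is at most the number of entities sensitive at $I^u$ to both $b_w$ and $b_u$. Moving the base point to $I^u$ for each $u$, the expected count is at most $\mathbb E\sum_u\#\{e\text{ sensitive at }I\text{ to }b_w,b_u\}\le K^2n$.

In case 3, $e_2$ is also $b_v$-sensitive at $I^v$. For fixed $w,v$ the number of such $(u,\pi)$ with $u\in L_d(v)$ is a function of $I$; substitute $I=J^v$, by (2). At $J$ there are $\le K$ entities $e_2$ that are $b_w$-sensitive, and each is $b_v$-sensitive for $\le K$ keys of depth $i$, that is, for at most $K(1+2^{i-r-s})\le Kn$ nodes $v\in L_i(w)$. Given $(e_2,v)$, the partner $e_1$ of $e_2$ on $J^v$ is determined. It is sensitive on $J^v$ to $\le K$ keys of depth $d$, each belonging to at most one $u\in L_d(v)$ by (N1), since $v$ is masked. So the expected count is at most $K^3n$.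

Altogether the error is at most $4K^3n2^{-(d-r)}=4K^3(2^{-(d-r)}+2^{-s})$. Summed over $r<d_0$ it is at most $4K^3(2^{-(d-d_0)}+7s2^{-s})\le32K^3W(j,d)$.

**Step 4 (masked levels: two ways to react to $b_w$).** Let $d_0\le r<j$. Consider the 3-cube of $b_w,b_v,b_u$ at $I$. If neither $p$ nor $c$ depended on $b_w$ on it, $\chi_\pi$ would not change. So one of the following holds.

(I) $e_1$ depends on $b_w$, or $e_2$ depends on both $b_w$ and $b_u$.

(II) $e_1$ does not depend on $b_w$, and $e_2$ depends on $b_w$ but not on $b_u$.

**Step 5 (case (I) is counted by links to $u$).** Let $e$ be the entity named in (I). It depends on $b_u$ and on another bit of the cube (recall that $e_1$ is $b_u$-sensitive at $I$). By Lemma 2 it is, at some corner, sensitive to $b_u$ and to one of $b_w,b_v$; so it is counted in $\mathrm{link}(w,u)$ or $\mathrm{link}(v,u)$ at that corner. There are two choices for the role of $e$, 8 corner types, and $e$ determines $\pi$. Moving the base point for each fixed $(w,u)$ and corner type, the expected number of $(u,\pi)$ is at most $16\,\mathbb E\sum_u(\mathrm{link}(w,u)+\mathrm{link}(v,u))$.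

**Step 6 (case (II) is counted by links between $w$ and $v$, and by excess).** Here $e_2$ depends on exactly $b_w$ and $b_v$. By Lemma 2 it is sensitive to both at some corner. As it does not depend on $b_u$, this corner may be taken as $I^g$ for a flip $g$ of a subset of $\{b_w,b_v\}$ (4 options). Thus $e_2$ is counted in $\mathrm{link}(w,v)$ at $I^g$. For a fixed option and fixed $w,v$, the number of $(u,\pi)$ with $u\in L_d(v)$ is at most
$$\sum_{e_2}\nu_{v,d}(e_1;I),\qquad e_2\text{ linked to }(w,v)\text{ at }I^g,\quad e_1=\text{partner of }e_2\text{ at }I .$$
Here two base points occur, $I^g$ and $I$, so we cannot simply move one. We split $\nu\le1+(\nu-1)^+$. The part with $1$ is at most $\mathrm{link}(w,v;I^g)$; now move the base point and sum over $v$. This contributes at most $\mathbb E\sum_{v\in L_i(w)}\mathrm{link}(w,v)$. In the part with $(\nu-1)^+$ everything except the range of $e_2$ is at base point $I$, so drop the restriction on $e_2$. Distinct $e_2$ have distinct partners at $I$, so this part is at most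
$$\mathbb E\sum_{v\in L_i(w)}\sum_e(\nu_{v,d}(e;I)-1)^+\le\mathbb E\sum_e(\nu_{w,d}(e;I)-1)^+ .$$
The inequality holds as $\nu_{w,d}=\sum_{v}\nu_{v,d}$ and $\sum_v(n_v-1)^+\le(\sum_vn_v-1)^+$ for nonnegative integers $n_v$: if $q\ge1$ of them are positive, the left side is $\sum_vn_v-q$; if none is, both sides are $0$.

**Step 7 (assembling).** By (4) and Lemma 5 the error at a masked level $r$ is at most
$$16\bigl(\ell_\tau(r;r,d)+\ell_\tau(r;i,d)\bigr)+4\cdot2^{-(d-i)}\ell_\tau(r;r,i)+4\,co_\tau(r,d)\le(60\mathcal L_\tau+72K^2)\,W(r,d),$$
where $60=32+4+24$. Summing over $r$ gives at most $3(60\mathcal L_\tau+72K^2)W(j,d)$. The total factor of $W(j,d)$ is at most $180\mathcal L_\tau+2K^2+32K^3+216K^2\le180\mathcal L_\tau+250K^3$. $\square$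

### 6.10 The output cell is linked, but links are rare

**Step 1 (upper bound on links).** Lemmas 3 and 6 give $\mathcal L_{\tau+1}\le(16+4\cdot180)\mathcal L_\tau+4\cdot250K^3=736\mathcal L_\tau+1000K^3$. With $\mathcal L_0=0$ we get $\mathcal L_{2T}\le1000K^3\,736^{2T}/735\le2K^3\,736^{2T}$.

**Step 2 (lower bound from correctness).** Let $o$ be the output cell, $u=v_{H-1}$ and $v=v_{H-2}$. Flipping $b_u$ flips $G_s$. Flipping $b_v$ replaces the output by the bit of the sibling of $u$. The sibling has a different key by (N1), since $v$ is masked; so this changes $G_s$ with probability $\frac12$. By (1) the maps $I\mapsto I^{v_{H-1}(I)}$ and $I\mapsto I^{v_{H-2}(I)}$ are involutions, so each of $I,I^u,I^v$ is distributed according to our distribution. The machine is correct on all three except with probability $\frac3{10}$. So with probability $\ge\frac12-\frac3{10}=\frac15$ the cell $o$ is sensitive at time $2T$ to both bits, and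
$$\ell_{2T}(H-2;H-2,H-1)\ge\tfrac12\cdot\tfrac15=0.1 .$$

**Step 3 (contradiction).** Since $W(H-2,H-1)=s\cdot\frac34(\frac23)^{s-1}=\frac98s(\frac23)^s$, $K^3=4096^T$ and $s=80T$, the same quantity is at most
$$\mathcal L_{2T}W(H-2,H-1)\le2\cdot4096^T\,736^{2T}\cdot\tfrac98\,s\left(\tfrac23\right)^{s}=180\,T\left(4096\cdot736^2\,(2/3)^{80}\right)^T\le180\,T\,(2\cdot10^{-5})^T<0.1,$$
using $4096\cdot736^2<2.22\cdot10^9$ and $(2/3)^{80}<8.3\cdot10^{-15}$. This contradiction proves (B). $\square$

## 7. Bound (A): unknown labels and unknown variables

### 7.1 Why both must be unknown

Now few variables serve a long path: $\sqrt h$ or $2^m$ may be much larger than $m$. A tree with fixed labels is then no help. If the labels are fixed, the output is a function of the $2^m$ variables, which can be collected in one word in $O(m)$ steps. If instead the variables are fixed and the labels unknown, every node learns its child after assembling its label, and pointer doubling takes $O(1+\log m+\log h)$ steps. So both must be random, and the cost must come from joining information about labels with information about variables. We shall show that in one half-step this joining can make progress along only about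 one block of $\Theta(T)$ levels.

### 7.2 The instances

Assume for contradiction that $T\le2^m/480$ and $360T^2\le h$. Let $s=120T$ and $H=(2T+1)s\le360T^2\le h$. Note that $2s+2\le2^m$.

The random bits are $z_0,\dots,z_{s-1}$ and $y_u$ for all nodes $u$ of depth $<H$, all uniform and independent. Put $x_{2i}=z_i$ and $x_{2i+1}=1\oplus z_i$. A node $u$ of depth $q<H$ has label $2(q\bmod s)+y_u$. So $y_u$ occupies one input cell (the last label bit), and $z_i$ occupies two cells. If $h>H$, use two constant variables below depth $H-1$ as in Section 6.2; unused variables are $0$. The direction taken at $u$ is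
$$\delta_u=y_u\oplus z_{q\bmod s},$$
and the output is $\delta_u$ at the node $u$ of depth $H-1$ that is reached; we call the nodes of depth $H-1$ *leaves*. This is the input distribution of this section. An input is a pair $(y,z)$.

*Block* $t$, for $0\le t\le2T$, consists of the depths $ts,\dots,ts+s-1$. *Segment* $t$ consists of the depths $q\in[ts+\frac s2,\,ts+\frac{3s}4)$. There is one block for each time $0,\dots,2T$.

Let $z^0,z^1\in\{0,1\}^s$ be independent uniform, and $y$ uniform and independent of both. "Path" always means the path under $z^0$. Let $V_t$ be a uniformly random subset of the path nodes (of $y$) in segment $t$; the choices for different $t$ are independent given $(y,z^0,z^1)$. For a set $V$ of nodes, $y^V$ denotes $y$ flipped on $V$.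

### 7.3 Two tools: hiding a path, and resampling

The flip on $V_t$ is designed so that $y^{V_t}$ does not reveal where the path of $y$ goes. In the smallest conceivable case, a segment of one node $w$, the set $V$ is $\emptyset$ or $\{w\}$ with probability $\frac12$ each; then $(y^V)_w$ is uniform and independent of $y_w$, so it says nothing about the child that $y$ takes.

**Lemma 7 (hiding).** Fix $z^0$ and a start node at or above segment $t$; the path starts there. Let $y$ be uniform on any fixed set of nodes containing all descendants (of depth $<H$) of the start node, the start node included. Let $V$ be a uniform subset of the path nodes in segment $t$. Then $y^V$ is uniform, the path nodes down to the segment's entry node agree for $y$ and $y^V$, and given $y^V$ the directions $\theta\in\{0,1\}^{s/4}$ of the path of $y$ in the segment are uniform. In particular, given $y^V$, the path node of $y$ at depth $ts+\frac{3s}4$ is uniform over the $2^{s/4}$ nodes of that depth below the entry node.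

*Proof.* The set $V$ lies at or below the entry node (the path node at depth $ts+\frac s2$), so the entry nodes agree. For a value $\eta$ and a direction string $\theta$ we have $y^V=\eta$ with path directions $\theta$ if and only if $y=\eta$ off the $s/4$ nodes reached from the entry node of $\eta$ by following $\theta$, $y$ has the prescribed value (direction $\oplus\,z^0$) on these nodes, and $V$ is the set where $y$ and $\eta$ differ. So exactly one pair $(y,V)$ realizes $(\eta,\theta)$. Its probability is the probability of one value of $y$ times $2^{-s/4}$, the same for all $(\eta,\theta)$. $\square$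

**Lemma 8 (resampling).** Let $\mathcal I$ be random data determining an input $J$ and a set $\mathcal E$ of at most $E_0$ entities. Given $\mathcal I$, let $\xi$ be uniform over $n$ nodes of a common depth determined by $\mathcal I$, and let $X$ be a random set of nodes contained in the subtree of $\xi$. Then, at any fixed time $\tau\le2T$,
$$\Pr[\text{some }e\in\mathcal E\text{ is }X\text{-sensitive at }J]\le E_0K/n,$$
where $X$ stands for the set of the cells of $y_u$, $u\in X$.

*Proof.* Given $\mathcal I$, draw, independently of $\xi$, for each possible node $\xi'$ a set $X^{(\xi')}$ from the conditional law of $X$ given $\mathcal I$ and $\xi=\xi'$. Then $(\xi,X^{(\xi)})$ has the conditional law of $(\xi,X)$. The sets $X^{(\xi')}$ are pairwise disjoint, as they lie in disjoint subtrees. By Lemma 1(b) each $e\in\mathcal E$ is sensitive at $J$ to at most $K$ of them, and $\xi$ is uniform and independent of the family. $\square$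

### 7.4 Joint entities, and how the first one appears

**Definition (joint).** For two toggles $\alpha,\beta$ consider the four corners of their cube. An entity is *joint* if it depends on both toggles, and *$\alpha$-only*, *$\beta$-only* or *constant* if it depends on exactly $\alpha$, exactly $\beta$, or neither.

For example, if $\alpha$ flips a bit $a$ and $\beta$ a bit $b$, then an entity holding $a\wedge b$ is joint, even though at the corner $a=b=0$ it is sensitive to neither.

The toggles are first $\alpha:\ y\leftrightarrow y^V$ and $\beta:\ z^0\leftrightarrow z^1$ (that is, flipping the cells of the $z_i$ where $z^0,z^1$ differ); we then write "joint w.r.t. $(V;z^0/z^1)$ at $y$".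

**Lemma 9.** If at time $\tau$ no entity is joint w.r.t. $\alpha,\beta$ but at time $\tau+1$ some entity is, there are $e_1$ $\beta$-only and $e_2$ $\alpha$-only at time $\tau$, one a processor $p$ and the other a cell $c$, with $p$ accessing $c$ in half-step $\tau+1$: for some $a\in\{y,y^V\}$ on both $(a,z^0),(a,z^1)$ if $p=e_2$; for some $b\in\{0,1\}$ on both $(y,z^b),(y^V,z^b)$ if $p=e_1$.

*Proof.* *Read half-step.* A processor $p$ becomes joint. If $p$ is constant, it reads one cell on all four inputs; this cell is not joint, so $p$ stays non-joint. If $p$ is $\alpha$-only, its choice of cell does not depend on $\beta$. If no cell it reads on the four inputs depended on $\beta$, its new state would not depend on $\beta$. So for some $a$ it reads, on both $(a,z^0)$ and $(a,z^1)$, a cell that depends on $\beta$, and this cell is $\beta$-only since it is not joint. The case of $\beta$-only $p$ is symmetric.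

*Write half-step.* A cell $c$ becomes joint, so it is written on some of the four inputs. A writer is not constant, as it would write the same value to $c$ on all four. An $\alpha$-only writer writes $c$ on $(a_0,z^0),(a_0,z^1)$ for some $a_0$; a $\beta$-only writer writes it on $(y,z^{b_0}),(y^V,z^{b_0})$ for some $b_0$. Writers of both kinds would conflict on $(a_0,z^{b_0})$. Say all writers are $\alpha$-only. If $c$ is written for both values of $a$, its new content depends on $\alpha$ only. So $c$ is written for exactly one value $a_0$, and there its new content does not depend on $b$. As the new content depends on $\beta$, the old content did so for $a\ne a_0$; hence $c$ was $\beta$-only, and the writer and $c$ are as claimed. If all writers are $\beta$-only, argue symmetrically. $\square$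

### 7.5 One half-step costs one block

Let
$$p_\tau=\max_{\tau\le t\le2T}\Pr[\text{some entity is joint at time }\tau\text{ w.r.t. }(V_t;z^0/z^1)\text{ at }y].$$
Then $p_0=0$, as initially each cell depends on $y$ only or on $z$ only.

**Proposition 2.** $p_{\tau+1}\le3p_\tau+\eta$ with $\eta=32\,sT\,K^2\,2^{-s/4}$, for $0\le\tau<2T$.

*Proof.* Fix $t$ with $\tau+1\le t\le2T$. Let $B=V_\tau$ and $D=V_t$; these are disjoint. Put
$$y_0=y^B,\qquad y^*=y^D,\qquad y_0^*=y^{B\cup D}.$$
Sensitivities and states are at time $\tau$ unless stated otherwise. Here is the plan. If a $z$-dependent $e_1$ and a $D$-dependent $e_2$ get together at $y$, we move this event to $y_0$, where the path below segment $\tau$ is hidden. There $D$ sits in a random one of $2^{s/4}$ subtrees, and the few entities that could be accessed by, or access, $z$-dependent entities are unlikely to be $D$-sensitive. Moving $e_1$ uses the induction on $\tau$ for segment $\tau$; moving $e_2$ needs a separate argument (Claim 4).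

For any $\bar y$ let $A(\bar y)$ be the set of entities with different states on $(\bar y,z^0)$ and $(\bar y,z^1)$. By Lemma 1(a), $|A(\bar y)|\le2sK$. Let $\mathcal S(\bar y)$ be the set of processors that access on $(\bar y,z^1)$ a cell of $A(\bar y)$, and of cells that are accessed on $(\bar y,z^0)$ or on $(\bar y,z^1)$ by a processor of $A(\bar y)$. Then $|\mathcal S(\bar y)|\le6sK$. Define five events.

- $\mathcal G_1$: some entity is joint w.r.t. $(B;z^0/z^1)$ at $y$.
- $\mathcal G_2$: some entity is joint w.r.t. $(B;z^0/z^1)$ at $y^*$.
- $\mathcal G_3$: some entity is joint w.r.t. the toggles $(B,D)$ at $(y,z^1)$.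
- $\mathcal G_4$: some $e\in\mathcal S(y_0)$ is $D$-sensitive at $(y_0,z^1)$.
- $\mathcal G_4'$: some $e\in\mathcal S(y_0^*)$ is $D$-sensitive at $(y_0^*,z^1)$.

**Claim 1 (a new joint entity forces one of five events).** *If some entity is joint w.r.t. $(D;z^0/z^1)$ at $y$ at time $\tau+1$ but none at time $\tau$, one of these five events occurs.*

Suppose $\mathcal G_1,\mathcal G_2,\mathcal G_3$ do not occur, and take $e_1,e_2$ from Lemma 9 with $V=D$. The entity $e_1$ depends on $z^0/z^1$ at $y$, and at $y^*$ with the same states, as it does not depend on $D$. Since $\mathcal G_1$ and $\mathcal G_2$ fail, $e_1$ does not depend on $B$ on the two cubes: its states on $(y_0,z^b)$ equal those on $(y,z^b)$, and its states on $(y_0^*,z^b)$ equal those on $(y^*,z^b)$. So $e_1\in A(y_0)\cap A(y_0^*)$. The entity $e_2$ is $D$-sensitive at $(y,z^1)$. Since $\mathcal G_3$ fails, it does not depend on $B$ on the cube of $(B,D)$ at $(y,z^1)$: its states on $(y_0,z^1)$ and $(y,z^1)$ agree, as do those on $(y_0^*,z^1)$ and $(y^*,z^1)$. So $e_2$ is $D$-sensitive at $(y_0,z^1)$ and at $(y_0^*,z^1)$.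

If $p=e_2$ accesses $c=e_1$ on $(y,z^1)$, it does so on $(y_0,z^1)$, so $e_2\in\mathcal S(y_0)$ and $\mathcal G_4$ occurs. If $p=e_2$ accesses $c=e_1$ on $(y^*,z^1)$, it does so on $(y_0^*,z^1)$, so $e_2\in\mathcal S(y_0^*)$ and $\mathcal G_4'$ occurs. If $p=e_1$ accesses $c=e_2$ on $(y,z^b)$, it does so on $(y_0,z^b)$, so $e_2\in\mathcal S(y_0)$ and $\mathcal G_4$ occurs. By Lemma 9 one of these holds.

**Claim 2 (the first two events are covered by induction).** *$\Pr\mathcal G_1\le p_\tau$ and $\Pr\mathcal G_2\le p_\tau$.*

The first is the definition of $p_\tau$ with segment $\tau$. For the second, given $z^0,z^1$ the labeling $y^*$ is uniform by Lemma 7. The paths of $y$ and $y^*$ agree through segment $\tau$, since $t>\tau$, and given $(y,D,z^0,z^1)$ the set $B$ is a uniform subset of the path nodes in segment $\tau$. So $(y^*,B,z^0,z^1)$ is distributed as $(y,V_\tau,z^0,z^1)$.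

**Claim 3 (the hidden path).** *$\Pr\mathcal G_4$ and $\Pr\mathcal G_4'$ are at most $6sK^2\,2^{-s/4}$.*

Let $\omega$ be the path node of $y$ at depth $\tau s+\frac{3s}4$. Given $\mathcal I=(y_0,z^0,z^1)$, the node $\omega$ is uniform over $2^{s/4}$ nodes of that depth by Lemma 7, and $D$ lies in the subtree of $\omega$ as $t\ge\tau+1$. Lemma 8 with $\mathcal E=\mathcal S(y_0)$ and $J=(y_0,z^1)$ gives the bound $6sK\cdot K/2^{s/4}$. For $\mathcal G_4'$ take $\mathcal I=(y_0^*,z^0,z^1)$. We have $y_0^*=(y^*)^B$, and $\omega$ is also the path node of $y^*$ at its depth. By the identity of distributions in Claim 2 and Lemma 7, $\omega$ is again uniform over $2^{s/4}$ nodes given $\mathcal I$, and Lemma 8 applies with $\mathcal E=\mathcal S(y_0^*)$ and $J=(y_0^*,z^1)$.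

**Claim 4 (two segments are not joint at $z^1$).** *$\Pr\mathcal G_3\le sK^22^{-s/4}+16\,\tau s\,K^2\,2^{-s/2}$.*

The point is that $z^1$ is independent of the path, which is a path under $z^0$. A machine running on $(y,z^1)$ can find the path only by chance. But the path depends on $y$ near the root, and the machine sees $y$. So we cut the path off from $y$ at the top, one level at a time.

For $0\le q\le\tau s$ let $\mu_q$ be the model in which $y,z^0,z^1$ and a node $x_q$ of depth $q$ are uniform and independent, the path $x_q,x_{q+1},\dots$ starts at $x_q$ and follows $y\oplus z^0$, and $B,D$ are independent uniform subsets of its nodes in segments $\tau,t$. Let $\beta_q=\Pr_{\mu_q}[\mathcal G_3]$. The model $\mu_0$ is the true one.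

*From $\mu_q$ to $\mu_{q+1}$, $q<\tau s$.* In $\mu_q$, flip $y_{x_q}$ with probability $\frac12$ by an independent coin, keeping $x_{q+1},x_{q+2},\dots,B,D$; call the result $y'$. Then $y'_{x_q}$ is uniform and independent of $y_{x_q}$ and of everything else, and the direction $y_{x_q}\oplus z^0_{q\bmod s}$ is uniform given $(y',z^0,z^1,x_q)$. So $x_{q+1}$ is a uniform node of depth $q+1$, independent of $(y',z^0,z^1)$. The path below $x_{q+1}$ and the sets $B,D$ do not involve the bit at $x_q$. So $(y',z^0,z^1,x_{q+1},B,D)$ has law $\mu_{q+1}$, and
$$\beta_q\le\beta_{q+1}+\Pr[\mathcal G_3\text{ holds for }y\text{ but fails for }y'].$$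
Suppose $\mathcal G_3$ holds for $y$ via $e$ but fails for $y'$. Then $y'\ne y$, and on the 3-cube at $(y,z^1)$ of the toggles $B$, $D$ and $x_q$ (meaning the bit $y_{x_q}$) the entity $e$ depends on all three; without dependence on $x_q$ it would be joint for $y'$ as well. By Lemma 2, at one of the 8 corners $(Y',z^1)$, $e$ is sensitive to $x_q$ and to $X$ for some $X\in\{B,D\}$. Fix the corner type and $X$; we bound the probability that such an $e$ exists.

(i) *Given $(z^0,z^1,x_q,y_{x_q})$, the bits $Y'_u$, $u\ne x_q$, are uniform.* Under this conditioning $x_{q+1}$ is fixed, and the $y_u$ with $u\ne x_q$ are uniform. Lemma 7 with start node $x_{q+1}$ and $V=D$ shows that $y^D$ is uniform off $x_q$. The paths of $y$ and $y^D$ agree through segment $\tau$, and given $(y,D)$ the set $B$ is a uniform subset of the path nodes there. So Lemma 7 with $V=B$ applies to $y$ and to $y^D$ and shows that $y^B$ and $y^{B\cup D}$ are uniform off $x_q$. Neither $B$ nor $D$ contains $x_q$, as $q<\tau s$.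

(ii) *Most of $z^0$ is still unknown.* The bit $Y'_{x_q}$ is $y_{x_q}$ or its complement, according to the corner type. With (i), $(Y',x_q,y_{x_q})$ is independent of $(z^0,z^1)$. As $x_{q+1}$ is a function of $x_q,y_{x_q},z^0_{q\bmod s}$, given $\mathcal I=(Y',x_q,x_{q+1},z^1)$ the coordinates of $z^0$ other than $q\bmod s$ are independent and uniform.

(iii) *The path spreads out before segment $\tau$.* Let $g=\frac s2$. Since $q<\tau s$, the depths $q+1,\dots,q+g$ are above segment $\tau$, and their residues mod $s$ are distinct and different from that of $q$. On path nodes of these depths $Y'=y$. So by (ii), given $\mathcal I$, the path node $\xi$ of depth $q+1+g$ is uniform over the $2^g$ descendants of $x_{q+1}$ of that depth: for given $Y'$, following $Y'\oplus z^0$ from $x_{q+1}$ maps the strings of the $g$ coordinates of $z^0$ involved bijectively to these descendants. As $q+1+g\le\tau s+\frac s2$, the set $X$ lies in the subtree of $\xi$.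

(iv) *Resampling.* At most $K$ entities are $x_q$-sensitive at $(Y',z^1)$ by Lemma 1(a), and they are determined by $\mathcal I$. By Lemma 8 the probability that one of them is $X$-sensitive at $(Y',z^1)$ is at most $K^22^{-s/2}$.

Summing over 8 corner types and 2 choices of $X$, $\beta_q\le\beta_{q+1}+16K^22^{-s/2}$.

*The model $\mu_{\tau s}$.* Here the path starts, at depth $\tau s$, independently of $y$. If $\mathcal G_3$ holds via $e$, then by Lemma 2 at one of the four corners $(Y',z^1)$ of the cube of $(B,D)$ the entity $e$ is sensitive to $B$ and to $D$. Fix the corner type. Write $x=x_{\tau s}$, $z'=(z^0_i)_{i<3s/4}$ and $z''=(z^0_i)_{3s/4\le i<s}$. Let $\omega$ be the path node of depth $\tau s+\frac{3s}4$, and $Q$ the part of the path from $x$ to $\omega$.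

Let $\tilde y=y^D$ if $D$ is flipped in the corner type, and $\tilde y=y$ otherwise; so $Y'=\tilde y$ or $Y'=\tilde y^B$. Given $(z^0,z^1,x)$, the following holds. First, $\tilde y$ is uniform, by Lemma 7 with start node $x$. Second, the paths of $y$ and $\tilde y$ from $x$ agree down to segment $t$, hence down to $\omega$; so $Q$ is the function of $(\tilde y,x,z')$ obtained by following $\tilde y\oplus z^0$ from $x$ through the depths $\tau s,\dots,\tau s+\frac{3s}4-1$. Third, given $(y,D)$ in addition, hence given $\tilde y$, the set $B$ is a uniform subset of the segment-$\tau$ nodes of $Q$. Therefore the conditional law of $(\tilde y,Q,B)$, and so that of $(Y',Q,B)$, given $(z^0,z^1,x)$ depends on $(x,z')$ only. Since $x,z',z'',z^1$ are independent, $(Y',Q,B)$ is independent of $(z'',z^1)$. So given $\mathcal I=(Y',Q,B,z^1)$ the string $z''$ is uniform.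

On the path nodes of depths $\tau s+\frac{3s}4,\dots,\tau s+s-1$ we have $Y'=y$, as these depths belong to neither segment. So given $\mathcal I$ the path node $\xi$ of depth $(\tau+1)s$ is uniform over the $2^{s/4}$ descendants of $\omega$ of that depth, and $D$ lies in its subtree as $t\ge\tau+1$. At most $K|B|\le Ks/4$ entities are $B$-sensitive at $(Y',z^1)$, and they are determined by $\mathcal I$. By Lemma 8 the probability that one of them is $D$-sensitive there is at most $\frac s4K^22^{-s/4}$. Over the four corner types, $\beta_{\tau s}\le sK^22^{-s/4}$. Together with the $\tau s$ steps before, Claim 4 follows.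

**Adding up.** An entity joint at time $\tau+1$ w.r.t. $(D;z^0/z^1)$ at $y$ requires that some entity is joint at time $\tau$ (probability $\le p_\tau$, as $t\ge\tau$) or one of the five events. By Claims 2–4 the probability is at most
$$p_\tau+2p_\tau+13sK^22^{-s/4}+16\tau sK^22^{-s/2}\le3p_\tau+16s(\tau+1)K^22^{-s/4},$$
and $\tau+1\le2T$. $\square$

### 7.6 The output is joint with probability almost one half

**Step 1 (joint entities are rare at the end).** By Proposition 2 and $p_0=0$ we have $p_{2T}\le\frac12\cdot3^{2T}\eta$, so
$$p_{2T}\le\tfrac12\,9^T\eta=\tfrac12\cdot32\cdot120\,T^2\,(9\cdot256\cdot2^{-30})^T\le1920\,T^2\,(2.2\cdot10^{-6})^T<0.01 .$$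

**Step 2 (the true output is joint).** Let $V=V_{2T}$. If $V\ne\emptyset$, which has probability $1-2^{-s/4}$, the paths of $y$ and $y^V$ under $z^0$ separate at the first node of $V$ and end in different leaves. These leaves lie below segment $2T$, and their $y$-bits are independent of everything that determines the two paths. So the true outputs on $(y,z^0)$ and $(y^V,z^0)$ differ with conditional probability $\frac12$. If $z^0\ne z^1$, which has probability $1-2^{-s}$, the path of $y$ under $z^1$ leaves the path under $z^0$ within block $0$. So it avoids $V$, it is also the path of $y^V$ under $z^1$, and the true outputs on $(y,z^1)$ and $(y^V,z^1)$ agree. Hence with probability $\ge0.49$ the true output depends on both toggles: it is joint w.r.t. $(V;z^0/z^1)$.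

**Step 3 (contradiction).** Each of the four inputs is uniformly distributed, by Lemma 7. So with probability $\ge0.49-\frac4{10}=0.09$ the content of the output cell at time $2T$ equals the true output on all four inputs and is joint. This contradicts $p_{2T}<0.01$. This proves (A), hence Theorem 2, and with Section 3 and Proposition 1 also Theorem 1. $\square$

## 8. Randomized machines, and the function $G_s$

**Proof of Theorem 3(i).** The purpose of this step is to pass from coins to input distributions. Consider a randomized machine with $T$ steps, conflict-free for all inputs and coin outcomes, with error $\le\frac1{10}$ on every input. First, $T\ge1$: without steps, the output cell keeps an initial content that either is one input bit, which is wrong on some input since $F_{m,h}$ depends on another bit too, or does not depend on the input, so that the error is $\ge\frac12$ on some input since $F_{m,h}$ takes both values. For each of the finitely many distributions of Sections 5–7 the average error over input and coins is $\le\frac1{10}$, so there is a coin outcome that gives a deterministic conflict-free $T$-step machine with error $\le\frac1{10}$ under this distribution. Each of (A), (B),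 (C) uses its own distribution(s) only, and each of the two distributions of Section 5 yields its own inequality. So all three bounds hold for $T$, and Section 3 gives the lower bound of Theorem 1.

Now consider a zero-error machine with expected time at most $t$ on every input. It makes at least one step in every run: a coin outcome for which no step is made would, as just seen, give a wrong output on some input. So $t\ge1$. Stopped after $\lfloor10t\rfloor\ge1$ steps, the machine has error $\le\frac1{10}$ by Markov's inequality. So $10t$ satisfies the lower bound. $\square$

**Proof of Theorem 3(ii).** The function $G_s$ of Section 6.2, without constants and padding, has $N=2^{7s}-1+s2^{3s}$ independent variables, fixed labels, and a decision tree of depth $8s$; so $\log N=\Theta(s)$. In Section 6 the labels are fixed, and Sections 6.3–6.10 use only these $N$ variables.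

**Step 1 (lower bound).** Let $s\ge80$ and $T=\lfloor s/80\rfloor\ge1$, and suppose that a $T$-step EREW machine computes $G_s$, deterministically or randomized with error $\le\frac1{10}$; in the latter case fix a coin outcome as in (i). Run the proof of Section 6 with this $s$ and $T$. The relation $s=80T$ was used only for $8s\le\min(m,h)$, which is not needed here, and for the final numerical condition
$$2\cdot4096^T\,736^{2T}\cdot\tfrac98\,s\,(2/3)^s<0.1 .$$
This condition holds at $s=80T$, by Step 3 of Section 6.10. Since $s(2/3)^s$ is decreasing for $s\ge3$, it holds for every $s\ge80T$. So we get the same contradiction. A machine with fewer steps can be padded with idle steps, so the EREW complexity exceeds $\lfloor s/80\rfloor$ and is $\Omega(s)=\Omega(\log N)$, also for randomized machines.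

**Step 2 (upper bounds).** On an EREW PRAM all $N$ bits can be collected in one word by a binary tree in $O(\log N)$ steps, and one processor then evaluates $G_s$. On a CREW PRAM a processor for every node reads its variable, concurrently with the other nodes that share it, and so knows its child, or, at depth $H-1$, the output bit. Pointer doubling as in Section 2 then takes $O(\log s)=O(\log\log N)$ steps, and the processor of the root reads the bit at the node of depth $H-1$ that it has found. $\square$
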